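\title{The first eigenvalue of the Hodge Laplacian is not bounded below by the square of the volume}

\begin{abstract}
Let $\lambda_{1,p}$ be the first positive eigenvalue of the Hodge Laplacian on $p$-forms of a compact connected Riemannian $n$-manifold whose sectional curvature and diameter are bounded by given constants. We ask whether $\lambda_{1,p}\ge C\operatorname{Vol}^2$ with $C$ depending only on $n$, $p$ and these bounds. The answer is no: for $n\ge5$, $2\le p\le n-2$ and all values of the bounds there are metrics on one nilmanifold with $\operatorname{Vol}\to0$ and $\lambda_{1,p}\le C\operatorname{Vol}^{2r}$, where $r=\min\{p,n-p,\lfloor\frac{n-1}2\rfloor\}\ge2$. The exponent $2r$ is optimal among circle bundles with constant curvature form over flat tori, while circle bundles over products of two surfaces show that in general no exponent depending only on $n$ and $p$ works. The inequality does hold for $p=0$, for $p=n$, and for $n\le2$.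
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,g)$ be a compact connected Riemannian manifold without boundary, of dimension $n$; the word \emph{closed} will stand for these three adjectives. For $0\le p\le n$ let $\Delta=d\delta+\delta d$ be the Hodge Laplacian on $p$-forms, and let $\lambda_{1,p}(M,g)$ be its smallest positive eigenvalue. The eigenvalue $0$ counts harmonic forms and is fixed by the topology; $\lambda_{1,p}$ measures how close a form orthogonal to the harmonic ones can come to being both closed and coclosed. We write $\operatorname{sec}$ for the sectional curvature and work under the bounds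
\[
|\operatorname{sec}|\le a,\qquad \operatorname{diam}(M,g)\le D .
\]
For functions these bounds give $\lambda_{1,0}\ge c(n,a,D)>0$, by the estimate of Li and Yau \cite{LY}. For forms of higher degree they do not.

\begin{example}\label{ex:heis}
Let $M$ be the quotient of $\mathbb R^3$ by the group of maps $(x,y,z)\mapsto(x+u,\,y+v,\,z+w-uy)$ with $u,v,w\in\mathbb Z$. The forms $dx$, $dy$ and $\theta=dz+x\,dy$ descend to $M$, which is a circle bundle over the torus $\mathbb R^2/\mathbb Z^2$. For $0<\varepsilon\le1$ declare $dx$, $dy$, $e=\varepsilon\theta$ orthonormal. The fibers have length $\varepsilon$, the volume is $\varepsilon$, the diameter is at most $2$, and $|\operatorname{sec}|\le3\varepsilon^2$ (Lemmas \ref{lem:basic} and \ref{lem:curv}). We have $de=\varepsilon\,dx\wedge dy$, ${*e}=dx\wedge dy$ and ${*(dx\wedge dy)}=e$. Hence $\delta e=0$ and $\delta de=\pm{*d{*de}}=\pm\varepsilon^2e$, with sign $+$ because $\Delta\ge0$. Thus $\lambda_{1,1}\le\varepsilon^2=\operatorname{Vol}^2$.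
\end{example}

Here the eigenvalue tends to zero together with the volume, so one asks for a lower bound in terms of the volume, and for $(n,p)=(3,1)$ no power smaller than $\operatorname{Vol}^2$ is possible. The square also looks like the worst case: the eigenvalue is $\varepsilon^2|d\theta|^2$, the form $d\theta$ represents a nonzero integral class of the base, and on a flat torus of bounded diameter a constant form of this kind cannot be small. For $1$-forms on torus bundles such a bound is a result of P.~Jammes: if $T^k\hookrightarrow(M,g)\to(N,h)$ is a principal $T^k$-bundle with $|\operatorname{sec}|\le a$ and $\operatorname{diam}\le D$, and $(M,g)$ is $\epsilon$-Hausdorff close to $(N,h)$ with $\epsilon$ small enough, then $\lambda_{1,1}(M,g)\ge C(n,a,D)\operatorname{Vol}(M,g)^2$. Open question~6 of \cite{STG} asks whether this can be hoped for in general. Precisely: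

\begin{quote}
Is it true that for every $n$, every $0\le p\le n$ and all $a,D>0$ there is a constant $C=C(n,p,a,D)>0$ such that every closed Riemannian $n$-manifold with $|\operatorname{sec}|\le a$ and $\operatorname{diam}\le D$ satisfies
\begin{equation}\label{eq:question}
\lambda_{1,p}(M,g)\ge C\operatorname{Vol}(M,g)^2\ ?
\end{equation}
\end{quote}

The answer is no. Put
\[
r(n,p)=\min\Big\{p,\ n-p,\ \Big\lfloor\frac{n-1}2\Big\rfloor\Big\},
\]
and note that $r(n,p)\ge2$ if and only if $n\ge5$ and $2\le p\le n-2$.

\begin{theorem}\label{thm:counter}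
Let $n\ge5$, $2\le p\le n-2$, $a,D>0$ and $r=r(n,p)$. There are a constant $C$ and closed Riemannian $n$-manifolds $(M_m,g_m)$, $m=1,2,\dots$, all diffeomorphic to one fixed nilmanifold, with $|\operatorname{sec}|\le a$, $\operatorname{diam}\le D$, $\operatorname{Vol}(M_m,g_m)\to0$ and
\[
\lambda_{1,p}(M_m,g_m)\le C\operatorname{Vol}(M_m,g_m)^{2r}.
\]
Since $2r\ge4$, the ratio $\lambda_{1,p}/\operatorname{Vol}^2$ tends to $0$, and no constant $C(n,p,a,D)>0$ as in \eqref{eq:question} exists.
\end{theorem}

The examples belong to a class in which the exact rate can be determined.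

\begin{definition}\label{def:class}
The class $\mathcal C_n$ consists of the manifolds $(M^n,g)$ such that $M$ is a principal $\mathbb R/\mathbb Z$-bundle $\pi\colon M\to T=\mathbb R^{n-1}/L$ over a flat torus $(T,h)$, and $g=\pi^*h+\varepsilon^2\theta^2$, where $\varepsilon>0$ and $\theta$ is a connection form (of integral $1$ on the fibers) whose curvature $d\theta=\pi^*F$ has constant coefficients.
\end{definition}

\begin{theorem}\label{thm:sharp}
For all $n\ge2$, $0\le p\le n$ and $a,D>0$ there is $c=c(n,a,D)>0$ such that every $(M,g)\in\mathcal C_n$ with $|\operatorname{sec}|\le a$ and $\operatorname{diam}\le D$ satisfies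
\[
\lambda_{1,p}(M,g)\ge c\operatorname{Vol}(M,g)^{2r(n,p)} .
\]
The manifolds of Theorem \ref{thm:counter} lie in $\mathcal C_n$, so the exponent $2r(n,p)$ is optimal in $\mathcal C_n$ when $n\ge5$ and $2\le p\le n-2$. In particular, \eqref{eq:question} holds in $\mathcal C_n$ for all $a,D$ if and only if $p\in\{0,1,n-1,n\}$ or $n\le4$.
\end{theorem}

One might now replace $2$ by $2r(n,p)$ in the question. This does not help.

\begin{theorem}\label{thm:nopower}
Let $n\ge5$ and $2\le p\le n-2$. For every $\kappa>0$ there are $a,D>0$ and a sequence of closed Riemannian $n$-manifolds with $|\operatorname{sec}|\le a$, $\operatorname{diam}\le D$, $\operatorname{Vol}\to0$ and $\lambda_{1,p}/\operatorname{Vol}^\kappa\to0$. So no inequality $\lambda_{1,p}\ge C(n,p,a,D)\operatorname{Vol}^{\kappa(n,p)}$ can hold.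
\end{theorem}

\begin{proposition}\label{prop:easy}
Inequality \eqref{eq:question} holds in full generality for $p=0$, for $p=n$, and for all $p$ if $n\le2$.
\end{proposition}

We do not decide \eqref{eq:question} for general manifolds when $n\ge3$ and $p\in\{1,n-1\}$, or when $(n,p)=(4,2)$.

The guess behind \eqref{eq:question} overlooks one freedom. In Example \ref{ex:heis} the curvature tends to zero, so the curvature bound is not used up: the form $F$ may grow like $1/\varepsilon$. For a manifold in $\mathcal C_n$ the only eigenvalues that can be small are the squared singular values of a finite matrix, wedge multiplication by $G=\varepsilon F$ on constant forms. Write $G=\sum\sigma_i\,x_i\wedge y_i$ in an orthonormal basis, with $\sigma_1\ge\sigma_2\ge\cdots$. The curvature bound says $\sigma_1\le2\sqrt a$, and integrality of $F$ bounds only the products, $\sigma_1\cdots\sigma_j\ge c\,\varepsilon^j$. So $\sigma_1\ge c\,\varepsilon$, but nothing prevents $\sigma_j$ from being of order $\varepsilon^j$.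

Sections \ref{sec:coexact} and \ref{sec:bundles} collect the tools, and Section \ref{sec:five} carries out the case $n=5$, $p=2$ by hand. Section \ref{sec:wedge} studies wedge multiplication by a $2$-form; Sections \ref{sec:counter}--\ref{sec:easy} prove the four statements in order.

\section{Coexact eigenvalues}\label{sec:coexact}

On a closed Riemannian manifold, $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ denote the $L^2$ norm and inner product of forms, and $\delta$ is the formal adjoint of $d$. Hodge theory gives the orthogonal decomposition of smooth $p$-forms into harmonic, exact ($d\Omega^{p-1}$) and coexact ($\delta\Omega^{p+1}$) forms. The closed forms are the sum of the first two summands, so a smooth form is coexact if and only if it is orthogonal to $\ker d$, and each de Rham class has exactly one harmonic representative. The operator $\Delta$ commutes with $d$ and $\delta$, has discrete spectrum, and preserves the summands.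

Let $\mu_p(M)$ be the smallest eigenvalue of $\Delta$ on coexact $p$-forms, with $\mu_p=\infty$ if there are none, that is, if $p<0$ or $p\ge n$. It is more convenient than $\lambda_{1,p}$ because it can be estimated from both sides using $d$ alone.

\begin{lemma}\label{lem:coexact}
\begin{enumerate}
\item[(a)] $\lambda_{1,p}=\min(\mu_p,\mu_{p-1})$.
\item[(b)] If $\omega$ is a smooth $p$-form with $d\omega\ne0$, then $\mu_p\le\|d\omega\|^2/\operatorname{dist}(\omega,\ker d)^2$.
\item[(c)] If $\phi\ne0$ is a coexact eigenform with eigenvalue $\mu$, and $u$ is a form with $du=d\phi$ and $\|u\|\le A\|d\phi\|$, then $\mu\ge A^{-2}$.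
\item[(d)] If $T^k$ is a flat torus, $k\ge0$, then $\lambda_{1,p}(M\times T^k)\le\mu_q(M)$ for $q\le p\le q+1+k$. Moreover $|\operatorname{sec}|\le a$ on $M$ implies $|\operatorname{sec}|\le a$ on $M\times T^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The positive spectrum is the union of the spectra on coexact and on exact $p$-forms. For $\mu>0$, the map $d$ sends coexact $(p-1)$-eigenforms with eigenvalue $\mu$ to exact $p$-eigenforms with eigenvalue $\mu$, and $\mu^{-1}\delta$ is its inverse.

(b) Let $\omega'$ be the coexact part of $\omega$. Then $d\omega'=d\omega$, $\|\omega'\|=\operatorname{dist}(\omega,\ker d)$ and $\|d\omega'\|^2=\langle\Delta\omega',\omega'\rangle\ge\mu_p\|\omega'\|^2$.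

(c) The form $\phi-u$ is closed, hence orthogonal to $\phi$, so $\|\phi\|^2=\langle\phi,u\rangle\le\|\phi\|\|u\|$. As $\|d\phi\|^2=\mu\|\phi\|^2$, we get $\|\phi\|\le A\sqrt\mu\,\|\phi\|$.

(d) Let $\zeta\ne0$ be a parallel $j$-form on $T^k$, $0\le j\le k$. For a form $\psi$ on $M$ we have $d(\psi\wedge\zeta)=d\psi\wedge\zeta$, and $\delta(\psi\wedge\zeta)=\delta\psi\wedge\zeta$ by the formula $\delta=-\sum\iota_{X_i}\nabla_{X_i}$ in a product orthonormal frame. So if $\phi$ is a coexact $q$-eigenform with eigenvalue $\mu_q(M)$, then $\phi\wedge\zeta$ and $d\phi\wedge\zeta$ are nonzero eigenforms with the same eigenvalue, of degrees $q+j$ and $q+1+j$. For orthonormal $U,V$ with $M$-components $U_1,V_1$, the sectional curvature is $\langle R(U_1,V_1)V_1,U_1\rangle$, of absolute value at most $a|U_1\wedge V_1|^2\le a$.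
\end{proof}

\section{Circle bundles}\label{sec:bundles}

\subsection{Invariant forms and test forms}

Let $\pi\colon M\to N$ be a principal $\mathbb R/\mathbb Z$-bundle over a closed Riemannian manifold $(N,h)$, and let $\partial$ be the vector field that generates the action. A \emph{connection form} is an invariant $1$-form $\theta$ with $\theta(\partial)=1$; its differential is $d\theta=\pi^*F$ for a closed $2$-form $F$ on $N$. For $\varepsilon>0$ put
\[
e=\varepsilon\theta,\qquad E=\varepsilon^{-1}\partial,\qquad G=\varepsilon F,\qquad g=\pi^*h+e^2 .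
\]
We identify forms on $N$ with their pullbacks, so $de=G$. The circle acts by isometries, $E$ is a unit field, the fibers have length $\varepsilon$, and $d\pi$ is an isometry from the horizontal space $\ker\theta$ onto the tangent space of $N$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\operatorname{Vol}(M)=\varepsilon\operatorname{Vol}(N)$ and $\operatorname{diam}N\le\operatorname{diam}M\le\operatorname{diam}N+\varepsilon/2$.
\item[(b)] The invariant forms on $M$ are the forms $e\wedge\beta+\gamma$ with $\beta,\gamma$ forms on $N$, which are uniquely determined, and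
\[
\|e\wedge\beta+\gamma\|_M^2=\varepsilon\big(\|\beta\|_N^2+\|\gamma\|_N^2\big),\qquad
d(e\wedge\beta+\gamma)=-e\wedge d\beta+(G\wedge\beta+d\gamma).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Integration along the fibers gives $\int_Mf\circ\pi=\varepsilon\int_Nf$. The map $\pi$ does not increase lengths. Conversely, to join $x$ to $y$ in $M$, lift a minimizing geodesic from $\pi(x)$ to $\pi(y)$ horizontally, starting at $x$, and then move along the fiber of $y$ for a length at most $\varepsilon/2$. If $\psi$ is invariant, then $\beta=\iota_E\psi$ and $\gamma=\psi-e\wedge\beta$ are invariant and annihilated by $\iota_E$, so they come from $N$. Pointwise $|e\wedge\beta+\gamma|^2=|\beta|^2+|\gamma|^2$, and the formula for $d$ is the Leibniz rule.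
\end{proof}

All upper bounds in this paper come from Lemma \ref{lem:coexact}(b) applied to a form $e\wedge\alpha+\cdots$ with small differential. The difficulty is that a small differential is worth nothing if the form is close to a closed one. A condition on cohomology rules this out.

\begin{lemma}\label{lem:test}
Assume that cup product with $[F]$ is injective from $H^q(N;\mathbb R)$ to $H^{q+2}(N;\mathbb R)$. Then for every harmonic $q$-form $\alpha\neq0$ and every $(q+1)$-form $\eta$ on $N$,
\[
\mu_{q+1}(M,g)\le\varepsilon^2\,\frac{\|F\wedge\alpha+d\eta\|_N^2}{\|\alpha\|_N^2}.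
\]
\end{lemma}

\begin{proof}
Let $\omega=e\wedge\alpha+\varepsilon\eta$. Then $d\omega=\varepsilon(F\wedge\alpha+d\eta)$, which is nonzero because $[F]\cup[\alpha]\ne0$, and $\|d\omega\|_M^2=\varepsilon^3\|F\wedge\alpha+d\eta\|_N^2$. It remains to show that $\|\omega-\psi\|_M^2\ge\varepsilon\|\alpha\|_N^2$ for every closed $(q+1)$-form $\psi$ on $M$.

Averaging over the circle action is an orthogonal projection that fixes $\omega$ and commutes with $d$. So $\|\omega-\psi\|\ge\|\omega-\bar\psi\|$, where the average $\bar\psi=e\wedge\beta+\gamma$ is closed and invariant. By Lemma \ref{lem:basic}(b), $d\beta=0$ and $\varepsilon F\wedge\beta=-d\gamma$. Thus $[F]\cup[\beta]=0$, and the hypothesis gives $[\beta]=0$: the form $\beta$ is exact, hence orthogonal to the harmonic form $\alpha$. Therefore $\|\omega-\bar\psi\|_M^2\ge\varepsilon\|\alpha-\beta\|_N^2\ge\varepsilon\|\alpha\|_N^2$.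
\end{proof}

Without injectivity the bound is false: if $F\wedge\alpha=-d\eta$, the right side is $0$.

On a flat torus $\Delta$ acts on the coefficients of a form in a parallel coframe, so the harmonic forms are the forms with constant coefficients. If $F$ is constant, the hypothesis of Lemma \ref{lem:test} therefore says that $\beta\mapsto F\wedge\beta$ is injective on constant $q$-forms.

\subsection{Curvature over a flat base}

A $2$-form $G$ on a Euclidean space can be written
\begin{equation}\label{eq:normal}
G=\sum_{i=1}^s\sigma_i\,x_i\wedge y_i,\qquad\sigma_1\ge\dots\ge\sigma_s>0,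
\end{equation}
where $x_1,y_1,\dots,x_s,y_s,z_1,z_2,\dots$ is an orthonormal basis of covectors. We call the $\sigma_i$ the \emph{weights} of $G$, and put $\sigma_1=0$ if $G=0$. The number $\sigma_1$ is the norm of the skew endomorphism $\mathcal J$ defined by $\langle\mathcal JX,Y\rangle=-G(X,Y)$. If $G=\sum B_{ij}\,x_i\wedge y_j$ with $x_i,y_j$ orthonormal, then the singular value decomposition of $B$, applied as a rotation of the $x_i$ and a rotation of the $y_j$, shows that the weights are the nonzero singular values of $B$.

\begin{lemma}\label{lem:curv}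
Let $(M,g)\in\mathcal C_n$ and let $\sigma_1$ be the largest weight of $G=\varepsilon F$. Then $|\operatorname{sec}|\le3\sigma_1^2$. Conversely, $|\operatorname{sec}|\le a$ implies $\sigma_1\le2\sqrt a$. If $F=0$, then $M$ is a flat torus.
\end{lemma}

\begin{proof}
The horizontal lifts of $n-1$ parallel orthonormal fields on $T$, together with $E$, form a global orthonormal frame of $M$. Call a vector field \emph{constant} if it has constant coefficients in this frame; $X,Y$ denote constant horizontal fields. For a form $\xi$ of the dual coframe and constant $U,V$ we have $\xi([U,V])=-d\xi(U,V)$. All these forms are closed except $e$, so $[X,Y]=\langle\mathcal JX,Y\rangle E$ and $[X,E]=0$. The Koszul formula $2\langle\nabla_UV,W\rangle=\langle[U,V],W\rangle-\langle[V,W],U\rangle+\langle[W,U],V\rangle$ for constant fields gives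
\[
\nabla_XY=\tfrac12\langle\mathcal JX,Y\rangle E,\qquad\nabla_XE=\nabla_EX=-\tfrac12\mathcal JX,\qquad\nabla_EE=0 .
\]
For unit fields $U=X+tE$ and $V=Y+wE$ this yields the constant field
\[
\nabla_UV=\tfrac12\langle\mathcal JX,Y\rangle E-\tfrac12(w\,\mathcal JX+t\,\mathcal JY),
\]
of norm at most $\frac12\sigma_1+\frac12\sigma_1(|w||X|+|t||Y|)\le\sigma_1$ by the Cauchy--Schwarz inequality. So $\nabla_U$ acts on constant fields with norm at most $\sigma_1|U|$. Since $R(U,V)=[\nabla_U,\nabla_V]-\nabla_{[U,V]}$ and $|[U,V]|\le\sigma_1$, we obtain $|\operatorname{sec}|\le2\sigma_1^2+\sigma_1^2$. Next, $R(X,E)E=-\nabla_E\nabla_XE=-\frac14\mathcal J^2X$, so $\operatorname{sec}(X,E)=\frac14|\mathcal JX|^2$ for unit $X$, and the maximum over $X$ is $\sigma_1^2/4$.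

If $F=0$, the frame fields commute, and their flows define an action of $\mathbb R^n$ on $M$ whose orbit maps are local isometries. The orbits are open and $M$ is connected, so the action is transitive, and $M$ is the quotient of $\mathbb R^n$ by a discrete stabilizer, which is a lattice because $M$ is compact.
\end{proof}

\subsection{The bundles $P_B$}\label{sub:PB}

Let $B\in SL_r(\mathbb Z)$. On $\mathbb R^{2r+1}\ni(x,y,z)$, with $x,y\in\mathbb R^r$, put
\[
\theta=dz+\sum_{i,j}B_{ij}\,x_i\,dy_j,\qquad F=d\theta=\sum_{i,j}B_{ij}\,dx_i\wedge dy_j ,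
\]
and write $uBy=\sum u_iB_{ij}y_j$. The maps
\[
[u,v,w]\colon(x,y,z)\mapsto(x+u,\ y+v,\ z+w-uBy)
\]
preserve $dx_i$, $dy_j$ and $\theta$, since $dz-uB\,dy+(x+u)B\,dy=\theta$. The map $[u,v,w]$ followed by $[u',v',w']$ is $[u+u',\,v+v',\,w+w'-u'Bv]$. With real parameters these maps form a group that acts simply transitively on $\mathbb R^{2r+1}$ and is nilpotent, since commutators lie in the central subgroup of $z$-translations. Those with integer parameters form a discrete subgroup $\Gamma_B$. Each $\Gamma_B$-orbit meets $[0,1)^{2r+1}$ exactly once: $x$ and $y$ determine $u$ and $v$, and then $z$ determines $w$. So $P_B=\mathbb R^{2r+1}/\Gamma_B$ is a compact nilmanifold. The $z$-translations make it a principal $\mathbb R/\mathbb Z$-bundle over $\mathbb R^{2r}/\mathbb Z^{2r}$ with connection form $\theta$. The map $(x,y,z)\mapsto(x,By,z)$ conjugates $[u,v,w]\in\Gamma_B$ to $[u,Bv,w]\in\Gamma_{\mathrm{Id}}$, and $B\mathbb Z^r=\mathbb Z^r$; hence $P_B$ is diffeomorphic to $P_{\mathrm{Id}}$. The case $r=1$ is Example \ref{ex:heis}.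

We want $B$ integral, of determinant $1$ and norm about $m$, with one singular value as small as these constraints allow. Let $B=B_m^{(r)}$ have entries $B_{ii}=1$, $B_{i,i+1}=-m$, and $0$ elsewhere. Then $\det B=1$, $\|B\|\le1+m\le2m$, and the row vector $\mathbf v=(1,m,\dots,m^{r-1})$ satisfies
\begin{equation}\label{eq:vB}
\mathbf vB=(1,0,\dots,0),\qquad|\mathbf v|\ge m^{r-1},
\end{equation}
because $(\mathbf vB)_j=m^{j-1}-m\cdot m^{j-2}=0$ for $j\ge2$.

\section{The example in dimension five}\label{sec:five}

Take $r=2$, the standard flat metric on $T=\mathbb R^4/\mathbb Z^4$, the bundle $P_B$ with $B=B^{(2)}_m$, and $\varepsilon=1/m$. The volume is $1/m$, the diameter is at most $1+\frac12$, and $|\operatorname{sec}|\le3\|B/m\|^2\le12$. The curvature form can be regrouped: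
\[
F=dx_1\wedge dy_1+dx_2\wedge dy_2-m\,dx_1\wedge dy_2=dx_1\wedge dy_1+\alpha\wedge dy_2,\qquad\alpha=dx_2-m\,dx_1 .
\]
All the size of $F$ sits in the term that contains $\alpha$, and multiplication by $\alpha$ kills that term:
\[
F\wedge\alpha=dx_1\wedge dy_1\wedge dx_2,\qquad|F\wedge\alpha|=1,\qquad|\alpha|^2=1+m^2 .
\]
Multiplication by $F$ is injective on constant $1$-forms: it sends the basis $dx_1,dy_1,\alpha,dy_2$ to the four distinct monomials $\alpha\wedge dy_2\wedge dx_1$, $\alpha\wedge dy_2\wedge dy_1$, $dx_1\wedge dy_1\wedge\alpha$, $dx_1\wedge dy_1\wedge dy_2$ in that basis. Lemma \ref{lem:test} with $q=1$ and $\eta=0$ gives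
\[
\mu_2\le\frac{\varepsilon^2}{1+m^2}\le m^{-4}=\operatorname{Vol}^4 ,
\]
and by Lemma \ref{lem:coexact}(a) the same bound holds for $\lambda_{1,2}$ and $\lambda_{1,3}$. This already answers the question in the negative.

In terms of weights, $\sigma_1\sigma_2=\det(\varepsilon B)=\varepsilon^2$ and $\sigma_1^2+\sigma_2^2=\varepsilon^2(m^2+2)>1$, so $\sigma_1^2>\frac12$ and $\sigma_2<\sqrt2\,\varepsilon^2$. The $1$-form $e$ has differential $G$, of norm at least $\sigma_1$, and does not see the small weight. The $2$-form $e\wedge x_1$ has differential $G\wedge x_1=\sigma_2\,x_2\wedge y_2\wedge x_1$: the factor $x_1$ blocks the large weight. To reach $\sigma_r$ one blocks $\sigma_1,\dots,\sigma_{r-1}$ by $r-1$ factors, which needs forms of degree $r$ on $M$ and a base of dimension at least $2r$. This is the origin of the terms $p$ and $\lfloor\frac{n-1}2\rfloor$ in $r(n,p)$; the term $n-p$ comes from Hodge duality.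

\section{Wedge multiplication by a 2-form}\label{sec:wedge}

Let $G$ be a $2$-form as in \eqref{eq:normal} on a Euclidean space of dimension $\nu$, let $\Lambda^q$ be the space of $q$-covectors, and let $W_G\colon\Lambda^q\to\Lambda^{q+2}$ be multiplication by $G$. Theorem \ref{thm:counter} needs injectivity of $W_G$ in one degree, and Theorem \ref{thm:sharp} needs a lower bound for its nonzero singular values. Both follow once $W_G$ is split into combinatorial blocks.

\subsection{Subset operators}

Let $J$ be a finite set with weights $\tau_i>0$, $i\in J$, and put $\tau_I=\prod_{i\in I}\tau_i$. The operator $U_\tau$ maps functions on $k$-element subsets of $J$ to functions on $(k+1)$-element subsets by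
\[
(U_\tau f)_K=\sum_{i\in K}\tau_i\,f_{K\setminus i}.
\]
We write $U_1$ when all weights are $1$. Dividing by $\tau_K=\tau_i\tau_{K\setminus i}$ removes the weights:
\begin{equation}\label{eq:conj}
(U_\tau f)_K/\tau_K=(U_1f')_K,\qquad f'_I=f_I/\tau_I .
\end{equation}

\begin{lemma}\label{lem:U1}
If $|J|\ge2k+1$, then $\|U_1f\|\ge\|f\|$ for every function $f$ on $k$-subsets. If $|J|=2k+1$, then $U_1$ is invertible and the entries of $U_1^{-1}$ have absolute value at most $1$.
\end{lemma}

\begin{proof}
Consider the operators $U_1^*U_1$ and $U_1U_1^*$ on functions on $k$-subsets. The $(I,I')$ entry of the first counts the $(k+1)$-sets containing $I\cup I'$, and that of the second counts the $(k-1)$-sets contained in $I\cap I'$. For $I\ne I'$ both counts are $1$ if $|I\cap I'|=k-1$ and $0$ otherwise. For $I=I'$ they are $|J|-k$ and $k$. Hence $\|U_1f\|^2=\|U_1^*f\|^2+(|J|-2k)\|f\|^2\ge\|f\|^2$. If $|J|=2k+1$, there are as many $k$-subsets as $(k+1)$-subsets, so $U_1$ is invertible and $\|U_1^{-1}\|\le1$.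
\end{proof}

\subsection{Blocks}

Let $[s]=\{1,\dots,s\}$ and $\omega_i=x_i\wedge y_i$. Up to sign, each basis monomial of $\Lambda^q$ has the form $\xi\wedge\zeta\wedge\omega_I$. Here $\xi$ contains exactly one of $x_i,y_i$ for each $i$ in a set $H\subset[s]$; the factor $\zeta$ is a monomial in the $z_j$; and $\omega_I=\prod_{i\in I}\omega_i$ with $I\subset J=[s]\setminus H$. With $t=|H|$ and $k=|I|$,
\[
q=t+2k+\deg\zeta,\qquad|J|=s-t .
\]
The $\omega_i$ have even degree, so they commute with all forms, and $\omega_i\wedge\xi\wedge\omega_I=0$ for $i\in H\cup I$. Hence $G\wedge\xi\wedge\zeta\wedge\omega_I=\sum_{i\in J\setminus I}\sigma_i\,\xi\wedge\zeta\wedge\omega_{I\cup i}$. For fixed $\xi$ and $\zeta$ this is the operator $U_\tau$ on $k$-subsets of $J$ with $\tau=\sigma|_J$, and different pairs $(\xi,\zeta)$ give orthogonal sources and orthogonal targets. So $W_G$ is the orthogonal direct sum of these blocks.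

\begin{lemma}\label{lem:lef}
If $F$ is a nondegenerate $2$-form on $\mathbb R^{2r}$, then $W_F\colon\Lambda^{r-1}\to\Lambda^{r+1}$ is injective.
\end{lemma}

\begin{proof}
Injectivity does not depend on the inner product, so declare a symplectic basis orthonormal. Then $s=r$, all weights are $1$, and there are no $z_j$. In each block $r-1=t+2k$, so $|J|=r-t=2k+1$, and Lemma \ref{lem:U1} applies.
\end{proof}

\subsection{Singular values}

The nonzero singular values of a linear map $U$ between Euclidean spaces are those of its restriction to $(\ker U)^\perp$. As the shortest preimage of a vector lies in $(\ker U)^\perp$, they are all at least $1/A$ if and only if every $w$ in the image has some preimage of norm at most $A\|w\|$.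

\begin{proposition}\label{prop:sing}
Let $G\neq0$ and $0\le q\le\nu-2$.
\begin{enumerate}
\item[(a)] The nonzero singular values of $W_G$ on $\Lambda^q$ and on $\Lambda^{\nu-q-2}$ coincide.
\item[(b)] If $\sigma_1\le1$, the nonzero singular values of $W_G$ on $\Lambda^q$ are at least $c(\nu)\,\sigma_1\cdots\sigma_j$, where $j=\min(s,q+1)$.
\end{enumerate}
\end{proposition}

Formula \eqref{eq:conj} alone gives the bound $\sigma_1\cdots\sigma_s$, which is too weak when $s>q+1$. The point of (b) is that $f_I$ can be recovered from $U_\tau f$ while dividing only by the largest available weights. For $k=1$ and $w=U_\tau f$, any three elements $1,2,3$ of $J$ give $f_1'=\frac12(w'_{12}+w'_{13}-w'_{23})$ with $w'_K=w_K/\tau_K$, that is,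
\[
f_1=\frac12\Big(\frac{w_{12}}{\tau_2}+\frac{w_{13}}{\tau_3}-\frac{\tau_1w_{23}}{\tau_2\tau_3}\Big).
\]
The weight $\tau_1$ does not occur in a denominator, and the elements $2,3$ are ours to choose.

\begin{proof}
(a) Fix an orientation, so that $\alpha\wedge{*\beta}=\langle\alpha,\beta\rangle\operatorname{vol}$. For $\alpha\in\Lambda^q$ and $\beta\in\Lambda^{q+2}$,
\[
\langle G\wedge\alpha,\beta\rangle\operatorname{vol}=\alpha\wedge G\wedge{*\beta}=\langle\alpha,*^{-1}(G\wedge{*\beta})\rangle\operatorname{vol}.
\]
So the adjoint of $W_G|_{\Lambda^q}$ is $*^{-1}W_G|_{\Lambda^{\nu-q-2}}*$. The star is an isometry, and a map and its adjoint have the same nonzero singular values.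

(b) It suffices to treat one block $U_\tau$, on $k$-subsets of $J=[s]\setminus H$ with $t+2k\le q$. Let $w=U_\tau f$. Constants $C$ depend only on $\nu$. Since all weights are at most $1$, we have $1\ge\tau_I\ge\tau_{I'}$ whenever $I\subset I'$.

\emph{Case $s\le q$.} By \eqref{eq:conj}, the function $w'_K=w_K/\tau_K$ lies in the image of $U_1$. Only finitely many matrices $U_1$ occur for given $\nu$, so $w'=U_1f''$ with $\|f''\|\le C\|w'\|\le C\|w\|/(\sigma_1\cdots\sigma_s)$. By \eqref{eq:conj} again, $\tilde f_I=\tau_If''_I$ satisfies $U_\tau\tilde f=w$, and $\|\tilde f\|\le\|f''\|$.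

\emph{Case $s\ge q+1$.} Now $|J|=s-t\ge2k+1$. Fix a $k$-subset $I\subset J$, let $J_0$ consist of the $k+1$ smallest indices in $J\setminus I$, and put $J_1=I\cup J_0$, so $|J_1|=2k+1$. For $K\subset J_1$ the value $w_K$ involves only the $f_{I'}$ with $I'\subset J_1$. By \eqref{eq:conj} and Lemma \ref{lem:U1} for the set $J_1$,
\[
f_I=\sum_{K\subset J_1,\ |K|=k+1}R_{IK}\,\frac{\tau_I}{\tau_K}\,w_K,\qquad|R_{IK}|\le1,\qquad
\frac{\tau_I}{\tau_K}=\frac{\tau_{I\setminus K}}{\tau_{K\setminus I}}\le\frac1{\tau_{J_0}},
\]
where the last step uses $K\setminus I\subset J_0$. The set $J_0$ consists of the $k+1$ smallest indices outside $H\cup I$, which has $t+k$ elements, so $J_0\subset\{1,\dots,t+2k+1\}\subset\{1,\dots,q+1\}$ and $\tau_{J_0}\ge\sigma_1\cdots\sigma_{q+1}$. Summing over $I$ gives $\|f\|\le C\|w\|/(\sigma_1\cdots\sigma_{q+1})$.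
\end{proof}

\section{Proof of Theorem \ref{thm:counter}}\label{sec:counter}

Lemma \ref{lem:lef} gives injectivity only up to the degree $r-1$ on a base of dimension $2r$. So we produce a small value of $\mu_r$ in dimension $2r+1$ and reach the pair $(n,p)$ by a product with a flat torus. Let $r=r(n,p)$ and $k=n-2r-1\ge0$. Then $r\le p\le n-r=r+1+k$, which is the range of Lemma \ref{lem:coexact}(d) with $q=r$.

\medskip\noindent\emph{The manifolds.} Let $B=B_m^{(r)}$ and $P_m=P_B$. Put
\[
\ell=D/\sqrt n,\qquad\varepsilon_0=\min\{D,\ \ell^2\sqrt{a/12}\},\qquad\varepsilon=\varepsilon_0/m .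
\]
Give $P_m$ the metric $\ell^2\sum(dx_i^2+dy_i^2)+\varepsilon^2\theta^2$, and let $M_m=P_m\times(\mathbb R/\ell\mathbb Z)^k$ with the product metric. By Section \ref{sub:PB}, all $M_m$ are diffeomorphic to the nilmanifold $P_{\mathrm{Id}}\times T^k$. Also $M_m$ is a circle bundle with constant curvature form $F$ over the cubical torus $(\mathbb R/\ell\mathbb Z)^{n-1}$, so $M_m\in\mathcal C_n$.

In the orthonormal coframe, $G=\varepsilon\ell^{-2}\sum B_{ij}(\ell\,dx_i)\wedge(\ell\,dy_j)$. Hence $\sigma_1=\varepsilon\ell^{-2}\|B\|\le2\varepsilon_0\ell^{-2}$, and $|\operatorname{sec}|\le12\varepsilon_0^2\ell^{-4}\le a$ by Lemma \ref{lem:curv}. By Lemma \ref{lem:basic},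
\[
\operatorname{diam}M_m\le\tfrac12\ell\sqrt{n-1}+\tfrac12\varepsilon\le D,\qquad\operatorname{Vol}(M_m)=\ell^{n-1}\varepsilon_0/m\to0 .
\]

\medskip\noindent\emph{The test form.} We need an $(r-1)$-form through which the vector $\mathbf v$ of \eqref{eq:vB} acts on the index $i$ of $B_{ij}$. Let
\[
\alpha=\sum_{i=1}^r(-1)^{i-1}\mathbf v_i\;dx_1\wedge\cdots\wedge\widehat{dx_i}\wedge\cdots\wedge dx_r ,
\]
so that $dx_i\wedge\alpha=\mathbf v_i\,dx_1\wedge\dots\wedge dx_r$; for $r=2$ this is the form of Section \ref{sec:five}. By \eqref{eq:vB},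
\[
F\wedge\alpha=-\sum_{i,j}B_{ij}\,dy_j\wedge dx_i\wedge\alpha=-\sum_j(\mathbf vB)_j\,dy_j\wedge dx_1\wedge\dots\wedge dx_r=-dy_1\wedge dx_1\wedge\dots\wedge dx_r .
\]
Since $|dx_i|=|dy_j|=\ell^{-1}$, we have pointwise $|F\wedge\alpha|=\ell^{-(r+1)}$ and $|\alpha|=\ell^{-(r-1)}|\mathbf v|\ge\ell^{-(r-1)}m^{r-1}$.

\medskip\noindent\emph{Conclusion.} The form $F$ is nondegenerate on $\mathbb R^{2r}$ because $\det B\neq0$. By Lemma \ref{lem:lef}, Lemma \ref{lem:test} applies to $P_m$ with $q=r-1$ and $\eta=0$, and with Lemma \ref{lem:coexact}(d) it gives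
\[
\lambda_{1,p}(M_m)\le\mu_r(P_m)\le\varepsilon^2\ell^{-4}m^{-2(r-1)}=\varepsilon_0^2\ell^{-4}m^{-2r}=C\operatorname{Vol}(M_m)^{2r},
\]
where $C=\varepsilon_0^{2-2r}\ell^{-4-2r(n-1)}$ does not depend on $m$. \qed

\medskip
The hypotheses $n\ge5$ and $2\le p\le n-2$ serve only to make $r\ge2$. For $r=1$ one has $B=(1)$ and $\alpha=1$, and the construction returns Example \ref{ex:heis}, rescaled and multiplied by a torus.

\section{Proof of Theorem \ref{thm:sharp}}\label{sec:sharp}

Let $(M,g)\in\mathcal C_n$ with $|\operatorname{sec}|\le a$ and $\operatorname{diam}\le D$. The letters $c,C$ denote positive constants that depend only on $n,a,D$ and may change from line to line. We first turn the geometric bounds into inequalities for the lattice and the weights, then show that only constant forms carry small eigenvalues, and finally apply Proposition \ref{prop:sing}.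

\subsection{The lattice and the weights}

For a flat torus $\mathbb R^\nu/L$, the dual lattice $L^*$ consists of the covectors $\xi$ with $\xi(L)\subset\mathbb Z$. If the diameter is at most $D$, then
\begin{equation}\label{eq:torus}
\operatorname{Vol}(\mathbb R^\nu/L)\le C(\nu)D^\nu,\qquad|\xi|\ge\frac1{2D}\quad\text{for }0\ne\xi\in L^* .
\end{equation}
Indeed, the ball of radius $D$ maps onto the torus; and $\xi$ induces a $|\xi|$-Lipschitz surjection onto $\mathbb R/\mathbb Z$, which has diameter $\frac12$.

If $F=0$, then $M$ is a flat torus by Lemma \ref{lem:curv}. The Laplacian acts on coefficients, so its positive eigenvalues are the numbers $4\pi^2|\xi|^2\ge\pi^2/D^2$ with $\xi\ne0$ in the dual lattice of $M$. Since $\operatorname{Vol}(M)\le C$ by \eqref{eq:torus}, the inequality of the theorem holds. This case is set apart because the bound on $\varepsilon$ below comes from $F\neq0$, which we assume from now on.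

\begin{lemma}\label{lem:weights}
Let $\sigma_1\ge\dots\ge\sigma_s>0$ be the weights of $G=\varepsilon F$. Then $\sigma_1\le2\sqrt a$,
\begin{equation}\label{eq:products}
\sigma_1\sigma_2\cdots\sigma_j\ge c\,\varepsilon^j\qquad(1\le j\le s),
\end{equation}
and $\operatorname{Vol}(M)\le C\varepsilon$, $\varepsilon\le C$.
\end{lemma}

\begin{proof}
The first bound is Lemma \ref{lem:curv}. By Lemma \ref{lem:basic}, $\operatorname{diam}T\le D$, so \eqref{eq:torus} applies to $T$ and $\operatorname{Vol}(M)=\varepsilon\operatorname{Vol}(T)\le C\varepsilon$.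

The class $[F]$ is, up to sign, the real image of the Euler class of the bundle, which is integral; so $F$ has integer integrals over integral $2$-cycles. For $v,w\in L$, the integral over the cycle $(t_1,t_2)\mapsto t_1v+t_2w$, $t_1,t_2\in\mathbb R/\mathbb Z$, is $F(v,w)$. Thus $F(L,L)\subset\mathbb Z$. The fundamental group of a compact Riemannian manifold is generated by classes of loops of length at most twice the diameter \cite[Prop.~3.22]{Gro}. A loop in $T$ lifts to a path whose endpoints differ by the corresponding vector of $L$, so $L$ is generated by vectors $v_i$ with $|v_i|\le2D$.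

Let $1\le j\le s$. The value of $F^j/j!$ on vectors $w_1,\dots,w_{2j}$ is the Pfaffian of the skew matrix $(F(w_i,w_{i'}))$, a signed sum of products of entries, hence an integer if all $w_i\in L$. We have
\[
G^j/j!=\sum_{|I|=j}\sigma_I\,\omega_I\neq0,\qquad|G^j/j!|^2=\sum_{|I|=j}\sigma_I^2\le\binom sj(\sigma_1\cdots\sigma_j)^2 .
\]
Since the $v_i$ span $\mathbb R^{n-1}$, the nonzero form $F^j/j!$ takes a nonzero value on some $2j$ of them. That value is an integer, and its absolute value is at most $|F^j/j!|\,(2D)^{2j}$. So $|G^j/j!|=\varepsilon^j|F^j/j!|\ge\varepsilon^j(2D)^{-2j}$, which proves \eqref{eq:products}. The case $j=1$ gives $c\,\varepsilon\le\sigma_1\le2\sqrt a$.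
\end{proof}

\subsection{Fourier decomposition}

We pass to complex-valued forms with the Hermitian $L^2$ product; the eigenvalues and Lemma \ref{lem:coexact}(c) are unchanged. Fourier series along the circle action split the forms orthogonally into the spaces
\[
\mathcal V_j=\Big\{\psi:\ \mathcal L_E\psi=\frac{2\pi ij}\varepsilon\,\psi\Big\},\qquad j\in\mathbb Z ,
\]
and the projections onto them commute with $d$. The space $\mathcal V_0$ consists of the invariant forms, that is, the forms whose coefficients in the global orthonormal coframe $e,x_i,y_i,z_i$ are functions on $T$. Let $\mathcal A$ be the finite-dimensional space of forms with constant complex coefficients in this coframe. Fourier series on $T$ split $\mathcal V_0$ orthogonally into the spaces $\chi_\xi\mathcal A$, where $\chi_\xi=\exp(2\pi i\,\xi)$ and $\xi\in L^*$. Here flatness of the base and constancy of $F$ are used: for $\psi=e\wedge\beta+\gamma\in\mathcal A$ we have $d\psi=G\wedge\beta=G\wedge\iota_E\psi\in\mathcal A$, so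
\begin{equation}\label{eq:dxi}
d(\chi_\xi\psi)=\chi_\xi\,d_\xi\psi,\qquad d_\xi\psi=2\pi i\,\xi\wedge\psi+G\wedge\iota_E\psi .
\end{equation}
Fourier series of smooth forms may be differentiated term by term, so the projections onto the $\chi_\xi\mathcal A$ commute with $d$ as well. An orthogonal projection that preserves smooth forms and commutes with $d$ commutes with the adjoint $\delta$. Hence a nonzero component of a coexact eigenform is a coexact eigenform with the same eigenvalue, and it suffices to bound the eigenvalue $\mu$ of a coexact eigenform $\phi$ lying in one piece. In the first two cases we find a primitive of the closed form $w=d\phi$, which lies in the same piece, and use Lemma \ref{lem:coexact}(c).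

\medskip\noindent\emph{(i) $\phi\in\mathcal V_j$, $j\ne0$.} Cartan's formula gives $\mathcal L_Ew=d\iota_Ew$, so $w=d\big(\frac\varepsilon{2\pi ij}\iota_Ew\big)$. Contraction with a unit vector has norm at most $1$, so $A=\varepsilon/2\pi\le C$ and $\mu\ge c$.

\medskip\noindent\emph{(ii) $\phi\in\chi_\xi\mathcal A$, $\xi\ne0$.} Let $X$ be the horizontal vector dual to $\xi$ and $\mathcal H=\iota_X/(2\pi i|\xi|^2)$. On a flat torus $\mathcal H$ would produce the primitive, because $\xi\wedge\iota_X\psi+\iota_X(\xi\wedge\psi)=|\xi|^2\psi$. The second term of $d_\xi$ creates an error. From $\iota_X(G\wedge\iota_E\psi)=\iota_XG\wedge\iota_E\psi+G\wedge\iota_X\iota_E\psi$ and $\iota_E\iota_X=-\iota_X\iota_E$ we get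
\[
d_\xi\mathcal H+\mathcal Hd_\xi=1+\Theta,\qquad\Theta\psi=\frac{\iota_XG\wedge\iota_E\psi}{2\pi i|\xi|^2}.
\]
The error is nilpotent: $\iota_E(\iota_XG\wedge\iota_E\psi)=0$, so $\Theta^2=0$. It commutes with $d_\xi$, since $d_\xi^2=0$ makes both $d_\xi(1+\Theta)$ and $(1+\Theta)d_\xi$ equal to $d_\xi\mathcal Hd_\xi$. If $w=\chi_\xi\psi$ is closed, then $d_\xi\mathcal H\psi=(1+\Theta)\psi$, and applying $1-\Theta$ gives $\psi=d_\xi(1-\Theta)\mathcal H\psi$. Now $\|\mathcal H\|\le1/(2\pi|\xi|)$ and $\|\Theta\|\le|\iota_XG|/(2\pi|\xi|^2)\le\sigma_1/(2\pi|\xi|)$. By \eqref{eq:torus} we may take $A=\frac D\pi\big(1+\frac{2\sqrt a\,D}\pi\big)$, and again $\mu\ge c$.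

\medskip\noindent\emph{(iii) $\phi\in\mathcal A$.} Here $d(e\wedge\beta+\gamma)=W_G\beta$. The coexact $p$-forms in $\mathcal A$ are those orthogonal to the kernel of $d$ in $\mathcal A$, namely $e\wedge\beta$ with $\beta\in\Lambda^{p-1}$ orthogonal to $\ker W_G$, and on them $\Delta=\delta d$ acts as $W_G^*W_G$. So $\mu$ is the square of a nonzero singular value of $W_G$ on $\Lambda^{p-1}$, with $\nu=n-1$. This case occurs only for $1\le p\le n-2$. Put $\rho_p=\min(p,\,n-1-p)$. By Proposition \ref{prop:sing}(a) we may replace the degree $p-1$ by the smaller of $p-1$ and $n-2-p$, which is $\rho_p-1$. Part (b), applied to $G/(2\sqrt a)$, and Lemma \ref{lem:weights} give, with $j=\min(s,\rho_p)$,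
\[
\sqrt\mu\ge c\,(2\sqrt a)^{1-j}\sigma_1\cdots\sigma_j\ge c\,\varepsilon^j\ge c\,\varepsilon^{\rho_p}\ge c\operatorname{Vol}(M)^{\rho_p},
\]
where the third inequality uses $j\le\rho_p$ and $\varepsilon\le C$.

\subsection{Conclusion}

Since $\operatorname{Vol}(M)\le C$, a lower bound $c\operatorname{Vol}^\rho$ implies a lower bound $c\operatorname{Vol}^{\rho'}$ for integers $\rho\le\rho'\le 2n$. So the three cases give $\mu_p\ge c\operatorname{Vol}(M)^{2\rho_p}$ for $0\le p\le n-1$, with $\rho_0=\rho_{n-1}=0$. Each of $\rho_p=\min(p,n-1-p)$ and $\rho_{p-1}=\min(p-1,n-p)$ is at most $p$, at most $n-p$, and at most the average $\frac{n-1}2$ of its two arguments; being an integer, it is at most $r(n,p)$. Lemma \ref{lem:coexact}(a) yields $\lambda_{1,p}\ge c\operatorname{Vol}(M)^{2r(n,p)}$.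

The manifolds $M_m$ of Section \ref{sec:counter} lie in $\mathcal C_n$ and have volume tending to $0$, so for $n\ge5$ and $2\le p\le n-2$ the exponent $2r(n,p)$ cannot be lowered, and \eqref{eq:question} fails in $\mathcal C_n$. In the remaining cases, $p\in\{0,1,n-1,n\}$ or $n\le4$, we have $r(n,p)\le1$, and \eqref{eq:question} follows from the bound just proved and $\operatorname{Vol}(M)\le C$. \qed

\section{Proof of Theorem \ref{thm:nopower}}\label{sec:nopower}

Over a torus, the size $r$ of the matrix $B$ is limited by the dimension, since $F$ is built from $2r$ independent constant $1$-forms. But Lemma \ref{lem:test} sees only cohomology classes, and a product of two surfaces has dimension $4$ and arbitrarily many independent classes of degree $1$. The price is that products of harmonic forms need not be harmonic; the free term $\eta$ in Lemma \ref{lem:test} absorbs the difference.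

It suffices to construct $5$-manifolds $M_m$ with uniformly bounded curvature and diameter, $\operatorname{Vol}(M_m)\to0$ and $\mu_2(M_m)/\operatorname{Vol}(M_m)^\kappa\to0$. Indeed, multiply by a fixed flat torus $T^{n-5}$: by Lemma \ref{lem:coexact}(d) the curvature bound persists and $\lambda_{1,p}\le\mu_2(M_m)$ for $2\le p\le3+(n-5)=n-2$, while the diameter grows by at most a constant and the volume is multiplied by a constant.

\medskip\noindent\emph{The base.} Fix an even integer $b\ge4$ with $2b>\kappa$, and closed oriented surfaces $\Sigma,\Sigma'$ of genus $b/2$ with fixed metrics. Let $N=\Sigma\times\Sigma'$ with the product metric $h$. Let $\alpha_1,\dots,\alpha_b$ and $\beta_1,\dots,\beta_b$ be harmonic $1$-forms on $\Sigma$ and $\Sigma'$ that represent bases of the integral cohomology, and let $\sigma,\sigma'$ be the harmonic $2$-forms of integral $1$. The intersection matrices $Q_{ik}=\int_\Sigma\alpha_i\wedge\alpha_k$ and $Q'_{jk}=\int_{\Sigma'}\beta_j\wedge\beta_k$ are invertible by Poincar\'e duality. A $2$-form of integral $0$ on a closed oriented surface is exact,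 so
\[
\alpha_i\wedge\alpha_k=Q_{ik}\,\sigma+d\eta_{ik},\qquad[\beta_j\wedge\beta_k]=Q'_{jk}[\sigma'],
\]
with fixed $1$-forms $\eta_{ik}$ on $\Sigma$.

\medskip\noindent\emph{The bundles.} The $\alpha_i$ and $\beta_j$ have integer periods, so integration from a base point defines a smooth map $\Phi\colon N\to\mathbb R^{2b}/\mathbb Z^{2b}$ with $\Phi^*dx_i=\alpha_i$ and $\Phi^*dy_j=\beta_j$. Let $B=B_m^{(b)}$, and let $M_m\to N$ be the pullback under $\Phi$ of the bundle $P_B$ with its connection. Its curvature form is $F=\sum B_{ij}\,\alpha_i\wedge\beta_j$. Take $\varepsilon=1/m$ and the metric $\pi^*h+e^2$. By Lemma \ref{lem:basic}, $\operatorname{Vol}(M_m)=\operatorname{Vol}(N)/m$ and $\operatorname{diam}M_m\le\operatorname{diam}N+1$.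

\medskip\noindent\emph{Curvature.} Lemma \ref{lem:curv} is not available, and we argue by compactness. Cover $N$ by finitely many compact coordinate balls $W$, on a neighborhood of each of which $\Phi$ has a fixed lift $(f,f')$ to $\mathbb R^{2b}$. The lift trivializes the bundle, with $\theta=dz+\sum B_{ij}f_i\beta_j$. In the coordinate $\zeta=z/m$ the metric of $M_m$ is the member $B'=B/m$ of the family
\[
g_{B'}=h+\Big(d\zeta+\sum B'_{ij}f_i\beta_j\Big)^2,\qquad B'\in[-1,1]^{b\times b},
\]
of metrics on $W\times\mathbb R$. Each $g_{B'}$ is positive definite and independent of $\zeta$, and its coefficients depend smoothly on $B'$ and the point. So the sectional curvature is a continuous function of $B'$ and of a tangent $2$-plane at a point of $W\times\{0\}$, which range over a compact set. Hence $|\operatorname{sec}|\le a$ with $a$ independent of $m$.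

\medskip\noindent\emph{Injectivity.} By the K\"unneth formula the classes $[\alpha_k],[\beta_k]$ form a basis of $H^1(N;\mathbb R)$, and the classes $[\sigma\wedge\beta_j],[\alpha_i\wedge\sigma']$ form a basis of $H^3(N;\mathbb R)$. For column vectors $\mathbf a,\mathbf a'\in\mathbb R^b$, the identity $\alpha_i\wedge\beta_j\wedge\alpha_k=-\alpha_i\wedge\alpha_k\wedge\beta_j$ gives
\[
[F]\cup\Big[\sum\mathbf a_k\alpha_k+\sum\mathbf a'_k\beta_k\Big]=-\sum_j\big((Q\mathbf a)^TB\big)_j[\sigma\wedge\beta_j]+\sum_i(BQ'\mathbf a')_i[\alpha_i\wedge\sigma'] .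
\]
As $B,Q,Q'$ are invertible, cup product with $[F]$ is injective on $H^1(N;\mathbb R)$.

\medskip\noindent\emph{The test form.} The last formula shows which class to take: $\mathbf a=Q^{-1}\mathbf v^T$ with $\mathbf v=(1,m,\dots,m^{b-1})$, so that $(Q\mathbf a)^TB=(1,0,\dots,0)$ by \eqref{eq:vB}. The form $\alpha=\sum\mathbf a_k\alpha_k$ is closed and coclosed on the product $N$, hence harmonic. The function $\mathbf v\mapsto\|\sum_k(Q^{-1}\mathbf v^T)_k\alpha_k\|_N$ is a fixed norm on $\mathbb R^b$, so $\|\alpha\|_N\ge c_0m^{b-1}$ with $c_0>0$ independent of $m$. With $\eta=\sum B_{ij}\mathbf a_k\,\eta_{ik}\wedge\beta_j$,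
\[
F\wedge\alpha=-\sum B_{ij}\mathbf a_k\,(Q_{ik}\sigma+d\eta_{ik})\wedge\beta_j=-\sigma\wedge\beta_1-d\eta .
\]
The form $\eta$ grows with $m$, but its size does not enter Lemma \ref{lem:test}, which gives
\[
\mu_2(M_m)\le\frac{\varepsilon^2\,\|\sigma\wedge\beta_1\|_N^2}{c_0^2\,m^{2(b-1)}}=C\,m^{-2b}=C'\operatorname{Vol}(M_m)^{2b}
\]
with $C,C'$ independent of $m$. Since $2b>\kappa$, the ratio $\mu_2/\operatorname{Vol}^\kappa$ tends to $0$. \qed

\medskip
The bounds $a$ and $D$ obtained here depend on the surfaces, hence on $\kappa$. Theorem \ref{thm:nopower} therefore makes no claim about an exponent that may depend on $a$ and $D$.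

\section{Proof of Proposition \ref{prop:easy}}\label{sec:easy}

For $n\ge2$ the curvature bound gives $\operatorname{Ric}\ge-(n-1)a$. By the Bishop--Gromov inequality, $\operatorname{Vol}(M)$ is then at most the volume of a ball of radius $D$ in the simply connected $n$-dimensional space of constant curvature $-a$. So it suffices to prove $\lambda_{1,p}\ge c(n,a,D)>0$.

For $p=0$ this is the estimate of Li and Yau \cite{LY}, which bounds the first positive eigenvalue on functions from below in terms of $n$, a lower bound for the Ricci curvature and an upper bound for the diameter.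

Let $p=n$. If $M$ is orientable, the Hodge star commutes with $\Delta$ and gives $\lambda_{1,n}=\lambda_{1,0}$. Otherwise let $\tilde M$ be the orientation double cover, which is connected, with deck transformation $\tau$. An eigenform of degree $n$ on $M$ pulls back to an eigenform on $\tilde M$ with the same eigenvalue, so $\lambda_{1,n}(M)\ge\lambda_{1,n}(\tilde M)=\lambda_{1,0}(\tilde M)$. The curvature bound holds on $\tilde M$, and $\operatorname{diam}\tilde M\le2D$. To see this, suppose $\operatorname{dist}(x,y)>2D$ and let $z$ be the midpoint of a minimizing geodesic from $x$ to $y$. Lifting minimizing geodesics of $M$ shows that $z$ is within $D$ of $x$ or of $\tau x$, and within $D$ of $y$ or of $\tau y$. As $z$ is farther than $D$ from $x$ and from $y$, we get $\operatorname{dist}(x,y)=\operatorname{dist}(\tau x,\tau y)\le2D$, a contradiction. The case $p=0$ for $\tilde M$ finishes the argument.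

For $n=2$ and $p=1$, Lemma \ref{lem:coexact}(a) gives $\lambda_{1,1}=\min(\mu_1,\mu_0)$ with $\mu_0=\lambda_{1,0}$ and $\mu_1=\lambda_{1,2}$, and both have just been bounded. For $n=1$, $M$ is a circle of length $\operatorname{Vol}(M)\le2D$, and $\lambda_{1,0}=\lambda_{1,1}=4\pi^2/\operatorname{Vol}(M)^2\ge\pi^2/D^2$. \qed

\begin{thebibliography}{9}

\bibitem{Gro} Gromov, \emph{Metric Structures}.

\bibitem{LY} Li and Yau, \emph{Estimates of eigenvalues of a compact Riemannian manifold}, Proc. Symp. Pure Math. 36, 1980.

\bibitem{STG} \emph{Spectral Theory and Geometry}, \texttt{http://math.ipm.ac.ir/conferences/2006/ga2006/\allowbreak lectures/ColboisGA2006(1).pdf}.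

\end{thebibliography}
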